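
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Convergence of a normalized iteration\\ for the solitary pulse in a chain of beads}


\begin{abstract}
Let $p>1$ and let $\Lambda(x)=\max(0,1-|x|)$. We study the iteration
$\phi_m=\Lambda*\phi_{m-1}^p\big/\!\int\phi_{m-1}^p$, $\phi_0=\Lambda$, an iterative method
for the pulse equation $r=\Lambda*r^p$. We prove that $\phi_m$ converges
uniformly to a positive function $\phi_*$ of integral one. The reason is that the kernel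
$\Lambda(x-y)+\Lambda(x+y)$ is totally positive of order two on the half-line: this makes
the iterates monotone in the likelihood-ratio order, and an explicit Gaussian barrier in the
same order prevents loss of mass. We then prove that $\phi_*$ is, up to a factor, the only
bell-shaped solution vanishing at infinity, that the iteration converges to it from every
admissible bell-shaped initial function, and that $\phi_*$ gives the sharp constant in a
convolution inequality. For $0<p\le1$ the iteration does not converge uniformly to a function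
of integral one.
\end{abstract}

\section{The question and the answer}

\subsection{The iteration}

Let $\Lambda(x)=\max(0,1-|x|)$ be the tent function and $*$ convolution on $\mathbb R$.
If $f$ is continuous, then
\begin{equation}\label{eq:deriv}
(\Lambda*f)'(x)=\int_x^{x+1}f-\int_{x-1}^{x}f ,\qquad
(\Lambda*f)''(x)=f(x-1)-2f(x)+f(x+1).
\end{equation}
Hence every continuous solution $r\ge0$ of
\begin{equation}\label{eq:pulse}
r(x)=(\Lambda*r^p)(x),\qquad -\infty<x<\infty,
\end{equation}
solves the differential-difference equation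
\[
r''(x)=r^p(x-1)-2r^p(x)+r^p(x+1),\qquad -\infty<x<\infty .
\]
Pulse solutions of the latter are studied in \cite{beads} through \eqref{eq:pulse}; here
$p>1$ is real, and the physically motivated case is $p=\frac32$.

To solve \eqref{eq:pulse} by iteration one must control the amplitude: if $r$ is a solution,
the map $f\mapsto\Lambda*f^p$ sends $\lambda r$ to $\lambda^pr$, so it magnifies amplitude
errors. One therefore renormalizes. Start with $\phi_0=\Lambda$ and for $m=1,2,\dots$ put
\[
\tilde\phi_m=\Lambda*\phi_{m-1}^p,\qquad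
C_m=\Big(\int_{-\infty}^\infty\phi_{m-1}\Big)\Big(\int_{-\infty}^\infty\tilde\phi_m\Big)^{-1},
\qquad \phi_m=C_m\tilde\phi_m .
\]
Then $\int\phi_m=1$ for all $m$. Since $\int\Lambda=1$, we have
$\int\tilde\phi_m=\int\phi_{m-1}^p$, so the iteration reads
\begin{equation}\label{eq:iter}
\phi_m=\frac{\Lambda*\phi_{m-1}^p}{\int\phi_{m-1}^p},\qquad m\ge1 .
\end{equation}
Thus $\phi_m$ for $m\ge 1$ is the convolution of $\Lambda$ with a probability density. As
$0\le\Lambda\le1$ and $\Lambda$ is $1$-Lipschitz, we get $0\le\phi_m\le1$, and $\phi_m$ is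
$1$-Lipschitz. If $\phi_m\to\phi_*$ uniformly, with $\phi_*>0$ and $\int\phi_*=1$, then
$C_m$ converges to a constant $C_*$, we have $\phi_*=C_*\Lambda*\phi_*^p$, and
$C_*^{1/(p-1)}\phi_*$ solves \eqref{eq:pulse}. The paper
\cite{beads} leaves open whether the limit exists:

\begin{quote}
\emph{Is there a function $\phi_*$ such that $\phi_m\to\phi_*$ uniformly on $\mathbb R$, with
$\phi_*>0$ everywhere and $\int\phi_*=1$?}
\end{quote}

The uniform bounds give locally uniform limits along subsequences, but leave two obstacles.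
Different subsequences might have different limits, and mass might escape to infinity, so
that a limit might even vanish identically.

Which answer should one expect? Two effects compete. For $p>1$, taking the $p$-th power
narrows a pulse: a Gaussian of variance $\sigma^2$ becomes one of variance $\sigma^2/p$.
Convolution with $\Lambda$ widens it, adding $\int x^2\Lambda=\frac16$ to the variance. The
two can balance, and one expects a stable limiting width. For $p=1$ there is no narrowing:
$\phi_m$ is the density of a sum of $m+1$ independent variables with density $\Lambda$, its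
variance is $(m+1)/6$, and the pulse spreads out. We show that this picture is right.

\subsection{Results}

Call $f:\mathbb R\to[0,\infty)$ \emph{bell-shaped} if it is even and nonincreasing on
$[0,\infty)$. Such a function is bounded by $f(0)$.

\begin{theorem}[Convergence]\label{thm:main}
Let $p>1$ and $\phi_0=\Lambda$. Then $\phi_m\to\phi_*$ uniformly on $\mathbb R$, with
$\phi_*>0$ everywhere, $\int\phi_*=1$, and
\[
a_*\phi_*=\Lambda*\phi_*^p,\qquad a_*=\int\phi_*^p .
\]
Moreover $\phi_m(x)/\phi_m(0)$ is nondecreasing in $m$ for each $x$, and $\phi_*$ is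
bell-shaped and log-concave.
\end{theorem}

\begin{theorem}[Uniqueness]\label{thm:unique}
Let $p>1$. If $\psi\not\equiv0$ is bell-shaped, $\psi(x)\to0$ as $|x|\to\infty$, and
$\psi=c\,\Lambda*\psi^p$ for some $c>0$, then $\psi$ is a constant multiple of $\phi_*$. In
particular \eqref{eq:pulse} has exactly one nontrivial bell-shaped solution vanishing at
infinity, namely $r=a_*^{-1/(p-1)}\phi_*$.
\end{theorem}

Vanishing at infinity cannot be dropped, since every positive constant satisfies
$\psi=c\,\Lambda*\psi^p$ for some $c>0$. Neither can the centering at $0$, since translates of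
$\phi_*$ satisfy the same equation as $\phi_*$.

\begin{theorem}[Global convergence]\label{thm:global}
Let $p>1$ and let $\phi_0$ be any bell-shaped function with $0<\int\phi_0^p<\infty$. Then the
iterates \eqref{eq:iter} converge uniformly and in $L^1$ to the same function $\phi_*$.
\end{theorem}

\begin{theorem}[Sharp constant]\label{thm:sharp}
Let $p>1$, $q=1+\frac1p$ and let $r$ be as in Theorem~\ref{thm:unique}. For all
$f\in L^q(\mathbb R)$,
\[
\Big|\iint f(x)\Lambda(x-y)f(y)\,dx\,dy\Big|\le\|r\|_{p+1}^{-(p-1)}\,\|f\|_q^2 ,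
\]
with equality for $f=r^p$.
\end{theorem}

\begin{theorem}[The range $p>1$ is sharp]\label{thm:sub}
If $0<p\le1$ and $\phi_0=\Lambda$, there is no $\phi_*$ with $\int\phi_*=1$ and
$\phi_m\to\phi_*$ uniformly.
\end{theorem}

\subsection{The idea in the first step}\label{sec:first}

All functions here are even, so we fold $\mathbb R$ onto $[0,\infty)$. For even $f$ and
$x\ge0$,
\begin{equation}\label{eq:K}
(\Lambda*f)(x)=\int_0^\infty K(x,y)f(y)\,dy=:Kf(x),\qquad
K(x,y)=\Lambda(x-y)+\Lambda(x+y).
\end{equation}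
The kernel $K$ is symmetric, $K(x,0)=2\Lambda(x)$, $K1=1$, and for $x,y\ge0$
\begin{equation}\label{eq:Kformula}
K(x,y)=\begin{cases}2\bigl(1-\max(x,y)\bigr),&x+y\le1,\\ 1-|x-y|,&x+y\ge1,\ |x-y|\le1,\\ 0,&|x-y|\ge1.\end{cases}
\end{equation}
In particular, $K(x,y)>0$ if and only if $|x-y|<1$.

Compare $\phi_1$ with $\phi_0=\Lambda$. Up to a constant factor,
$\phi_1(x)=\int_0^1K(x,y)(1-y)^p\,dy$. For fixed $y\in(0,1)$ and $0\le x<1$,
\eqref{eq:Kformula} gives
\[
\frac{K(x,y)}{\Lambda(x)}=\begin{cases}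
2(1-y)/(1-x),& x\le y,\ x+y\le1,\\
2,& x\ge y,\ x+y\le1,\\
(1+x-y)/(1-x),& x\le y,\ x+y\ge1,\\
1+y/(1-x),& x\ge y,\ x+y\ge1.
\end{cases}
\]
Each expression is nondecreasing in $x$, and the quotient is continuous in $x$; so it is
nondecreasing on $[0,1)$. Integrating against $(1-y)^p$ we find that
\emph{$\phi_1/\phi_0$ is nondecreasing on $[0,1)$}. So, relative to $\phi_0$, the density
$\phi_1$ has its mass further out; for instance
$\phi_1(0)=\int\Lambda^{p+1}/\int\Lambda^p=\frac{p+1}{p+2}<1=\phi_0(0)$.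

To iterate, note that $\phi_1^p/\phi_0^p$ is nondecreasing as well, and ask whether applying
$K$ preserves this relation; if it does, $\phi_2/\phi_1$ is nondecreasing, and so on.
It does if $K$ is \emph{totally positive of order two} (TP$_2$), meaning that the values of
$K$ and its $2\times2$ minors are nonnegative. The computation above is the special case
$y_1=0$, $y_2<1$ of the minor condition in Lemma~\ref{lem:tp2}.

Section~\ref{sec:order} proves that $K$ is TP$_2$. In Section~\ref{sec:conv} monotonicity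
settles the first obstacle above. The second is settled by one explicit function, a Gaussian,
which stays above all iterates in the same order.

\section{A totally positive kernel and the order it preserves}\label{sec:order}

\begin{lemma}[TP$_2$]\label{lem:tp2}
For $0\le x_1<x_2$ and $0\le y_1<y_2$,
\[
K(x_1,y_1)K(x_2,y_2)\ge K(x_1,y_2)K(x_2,y_1).
\]
\end{lemma}

\begin{proof}
Assume the right side is positive, that is, $|x_1-y_2|<1$ and $|x_2-y_1|<1$. For
$y\in[y_1,y_2]$ and $i=1,2$ we then have $y-x_i\le y_2-x_1<1$ and $x_i-y\le x_2-y_1<1$, so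
$K(x_i,y)>0$. Thus $y\mapsto\log K(x_i,y)$ is Lipschitz on $[y_1,y_2]$, and it suffices to
show that
\begin{equation}\label{eq:dlog}
\partial_y\log K(x_1,y)\le\partial_y\log K(x_2,y)\qquad\text{for a.e. }y\in[y_1,y_2];
\end{equation}
integration over $[y_1,y_2]$ then gives the claim. By \eqref{eq:Kformula}, for $|x-y|<1$,
$y>0$, $y\notin\{x,1-x\}$,
\[
\partial_y\log K(x,y)=\begin{cases}
-1/(1-y),& x<y,\ x+y<1,\\
-1/(1-y+x),& x<y,\ x+y>1,\\
0,& x>y,\ x+y<1,\\
1/(1-x+y),& x>y,\ x+y>1.
\end{cases}
\]
Fix $y$ and let $x\ge0$ increase within $|x-y|<1$. For $x<y$ the value is negative. It is the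
constant $-1/(1-y)$ while $x<1-y$ and equals $-1/(1-y+x)$, which increases in $x$, once
$x>1-y$; if $x=1-y$ is passed while $x<y$, the value jumps upward there, from $-1/(1-y)$ to
$-1/(2-2y)$. For $x>y$ the value is nonnegative: it is $0$ while $x<1-y$, and equals
$1/(1-x+y)$, which is positive and increasing in $x$, once $x>1-y$. (Some of these ranges may
be empty.) So $\partial_y\log K(x,y)$ is nondecreasing in $x$, which gives \eqref{eq:dlog} for
all $y\notin\{x_i,1-x_i:i=1,2\}$.
\end{proof}

\begin{remark}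
Log-concavity of $\Lambda$ alone is not enough: folding the log-concave function
$\chi=1_{[-1/2,1/2]}$ gives $J(x,y)=\chi(x-y)+\chi(x+y)$, for which
$J(0,0)J(\frac25,\frac25)=2\cdot 1<2\cdot2=J(0,\frac25)J(\frac25,0)$.
\end{remark}

For measurable functions $f,g:[0,\infty)\to[0,\infty)$, or even functions on $\mathbb R$
restricted to $[0,\infty)$, write
\[
f\preceq g\quad\Longleftrightarrow\quad f(x')g(x)\le f(x)g(x')\ \text{ for all }0\le x<x' .
\]
If $f,g>0$ this says that $g/f$ is nondecreasing, so $g$ is the more spread out of the two;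
the product form allows zeros. The relation is unaffected by positive constant factors and
passes to pointwise limits. Further:
\begin{itemize}
\item $f\preceq g$ implies $f^p\preceq g^p$ for every $p>0$;
\item $f\preceq1$ if and only if $f$ is nonincreasing;
\item if $f\preceq g\preceq k$ and $g,k>0$, then $f\preceq k$, because
$f(x')\le f(x)\frac{g(x')}{g(x)}\le f(x)\frac{k(x')}{k(x)}$.
\end{itemize}
Passing to the half-line is essential: if $f,g>0$ are even and $g/f$ is nondecreasing on all
of $\mathbb R$, then $g/f$ is constant.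

\begin{lemma}\label{lem:order}
\begin{enumerate}
\item[(i)] If $f\preceq g$ are locally integrable, then $Kf\preceq Kg$.
\item[(ii)] $\Lambda\preceq Kf$ for every locally integrable $f\ge0$.
\item[(iii)] If $f\preceq g$ are integrable and $\int_0^\infty f,\int_0^\infty g>0$, then for
all $R\ge0$
\[
\frac{\int_R^\infty f}{\int_0^\infty f}\le\frac{\int_R^\infty g}{\int_0^\infty g}.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $0\le x<x'$ and $D(y,y')=K(x,y)K(x',y')-K(x',y)K(x,y')$, so that
\[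
Kf(x)Kg(x')-Kf(x')Kg(x)=\iint D(y,y')f(y)g(y')\,dy\,dy'.
\]
Since $D(y',y)=-D(y,y')$, exchanging the names of $y,y'$ in the part $y>y'$ turns this into
\[
\iint_{y<y'}D(y,y')\,\bigl[f(y)g(y')-f(y')g(y)\bigr]\,dy\,dy' .
\]
The first factor is nonnegative by Lemma~\ref{lem:tp2}, the second because $f\preceq g$.

(ii) For $0\le x<x'$ and $y>0$, Lemma~\ref{lem:tp2} with $y_1=0$, $y_2=y$ gives
\[
\Lambda(x)K(x',y)-\Lambda(x')K(x,y)=\tfrac12\bigl[K(x,0)K(x',y)-K(x',0)K(x,y)\bigr]\ge0 .
\]
Integrate against $f(y)\,dy$.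

(iii) Integrating $f(x')g(x)\le f(x)g(x')$ over $x<R<x'$ gives
$\int_R^\infty f\int_0^Rg\le\int_0^Rf\int_R^\infty g$. Add $\int_R^\infty f\int_R^\infty g$ to
both sides.
\end{proof}

Part (ii) says that the initial function $\Lambda$ lies below $Kf$ for every $f\ge0$.
It will start every induction.

\section{Convergence from the tent function}\label{sec:conv}

\subsection{A Gaussian barrier}

To prevent loss of mass we want a positive integrable $G$ with $\Lambda*G^p\preceq G$, a
supersolution for the order. Try a Gaussian. The power divides its variance by $p$, and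
convolution with $\Lambda$, whose support is bounded, widens it by a bounded amount; so a
wide enough Gaussian should do when $p>1$.

\begin{lemma}\label{lem:gauss}
Let $p>1$, $\tau=\frac p{p-1}$ and $G(x)=e^{-x^2/(2p\tau)}$. Then $\Lambda*G^p\preceq G$.
\end{lemma}

\begin{proof}
Let $h(x)=(\Lambda*G^p)(x)=\int\Lambda(y)e^{-(x-y)^2/(2\tau)}\,dy$, and let $Y$ be random with
density proportional to $y\mapsto\Lambda(y)e^{-(x-y)^2/(2\tau)}$. Differentiating twice,
\[
(\log h)'(x)=\frac{-x+\mathbb E_xY}\tau,\qquad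
(\log h)''(x)=-\frac1\tau+\frac{\operatorname{Var}_x(Y)}{\tau^2} ,
\]
because $\frac{d}{dx}\mathbb E_xY=\operatorname{Cov}_x\bigl(Y,\frac{Y-x}\tau\bigr)$. Since
$|Y|\le1$, the variance is at most $1$, so
$(\log h)''\le-\frac1\tau\bigl(1-\frac1\tau\bigr)=-\frac1{p\tau}$. As $(\log h)'(0)=0$, we get
$(\log h)'(x)\le-\frac x{p\tau}=(\log G)'(x)$ for $x\ge0$. Hence $G/h$ is nondecreasing on
$[0,\infty)$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

Each $\phi_m$ is even with $\int\phi_m=1$, $0\le\phi_m\le1$, and is $1$-Lipschitz. By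
induction $\phi_m$ is positive exactly on $(-m-1,m+1)$, so all integrals in \eqref{eq:iter}
are finite and positive.

\smallskip
\emph{Step 1: $\phi_m$ is nonincreasing on $[0,\infty)$.} Indeed $\phi_0\preceq1$, and
$\phi_{m-1}\preceq1$ implies $\phi_{m-1}^p\preceq1$ and, by Lemma~\ref{lem:order}(i),
$K\phi_{m-1}^p\preceq K1=1$. Hence
$1=\int\phi_m\ge2|x|\phi_m(x)$, that is, $\phi_m(x)\le\frac1{2|x|}$ for $x\ne0$.

\emph{Step 2: $\phi_m\preceq\phi_{m+1}$.} For $m=0$ this is Lemma~\ref{lem:order}(ii) with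
$f=\Lambda^p$. If $\phi_{m-1}\preceq\phi_m$, then $\phi_{m-1}^p\preceq\phi_m^p$, and
Lemma~\ref{lem:order}(i) gives $\phi_m\preceq\phi_{m+1}$. Comparing the points $0$ and $|x|$, we
see that $\phi_m(x)/\phi_m(0)$ is nondecreasing in $m$.

\emph{Step 3: $\phi_m\preceq G$.} By Lemmas~\ref{lem:order}(ii) and~\ref{lem:gauss},
$\phi_0=\Lambda\preceq KG^p\preceq G$. If $\phi_{m-1}\preceq G$, then
$K\phi_{m-1}^p\preceq KG^p\preceq G$, so $\phi_m\preceq G$.

\smallskip
(Steps 1 and 2 hold for every $p>0$. The hypothesis $p>1$ enters through the barrier in Step 3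
and the dominated convergence below.)

\smallskip
\emph{Convergence.} By Step 2 and Lemma~\ref{lem:order}(iii), $F_m(R)=\int_0^R\phi_m$ is
nonincreasing in $m$; let $F(R)=\lim_mF_m(R)$. By the Arzel\`a--Ascoli theorem every
subsequence of $(\phi_m)$ has a further subsequence converging locally uniformly on
$[0,\infty)$ to a continuous $f$. Since $\int_0^Rf=F(R)$ for all $R$, necessarily $f=F'$. All
these limits coincide, so the whole sequence converges locally uniformly to an even function
$\phi_*$. For $|x|\ge R>0$ both $\phi_m(x)$ and $\phi_*(x)$ lie in $[0,\frac1{2R}]$, so the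
convergence is uniform on $\mathbb R$. By Step 1, $\phi_*$ is bell-shaped.

\emph{Mass.} By Step 3 and Lemma~\ref{lem:order}(iii),
\[
\int_{|x|\le R}\phi_*=\lim_{m\to\infty}\int_{|x|\le R}\phi_m\ge1-\frac{\int_{|x|>R}G}{\int G}.
\]
Letting $R\to\infty$ gives $\int\phi_*\ge1$, and $\int\phi_*\le1$ by Fatou's lemma.

\emph{Positivity.} A bell-shaped function of mass $1$ has $\phi_*(0)>0$. For $k>|x|$ the
monotonicity of $\phi_m(x)/\phi_m(0)$ gives $\phi_*(x)\ge\phi_*(0)\phi_k(x)/\phi_k(0)>0$.

\emph{Equation.} Step 1 gives $\phi_m^p\le\min(1,(2|x|)^{-p})$, which is integrable because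
$p>1$. By dominated convergence $\int\phi_m^p\to a_*$ and
$\Lambda*\phi_m^p\to\Lambda*\phi_*^p$ pointwise, and \eqref{eq:iter} becomes
$a_*\phi_*=\Lambda*\phi_*^p$.

\emph{Log-concavity.} Here we compare $\phi_m$ with its translates, on the whole line. Write
$f\preceq_{\mathbb R}g$ if $f(x')g(x)\le f(x)g(x')$ for all real
$x<x'$. For $x_1<x_2$ and $y_1<y_2$ the numbers $x_1-y_1$ and $x_2-y_2$ lie between $x_1-y_2$
and $x_2-y_1$ and have the same sum, so log-concavity of $\Lambda$ gives
\begin{equation}\label{eq:four}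
\Lambda(x_1-y_1)\Lambda(x_2-y_2)\ge\Lambda(x_1-y_2)\Lambda(x_2-y_1).
\end{equation}
With this in place of
Lemma~\ref{lem:tp2}, the computation in Lemma~\ref{lem:order}(i), now over $\mathbb R^2$,
shows that $f\preceq_{\mathbb R}g$ implies $\Lambda*f\preceq_{\mathbb R}\Lambda*g$. Let $h>0$.
Applying \eqref{eq:four} with $x_1=x$, $x_2=x'$, $y_1=-h$, $y_2=0$ we get
$\Lambda(x+h)\Lambda(x')\ge\Lambda(x)\Lambda(x'+h)$ for $x<x'$, that is,
$\Lambda(\cdot+h)\preceq_{\mathbb R}\Lambda$. Taking powers and convolving,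
$\phi_m(\cdot+h)\preceq_{\mathbb R}\phi_m$ for all $m$ by induction, and in the limit
$\phi_*(\cdot+h)\preceq_{\mathbb R}\phi_*$. With $x'=x+h$ this reads
$\phi_*(x+2h)\phi_*(x)\le\phi_*(x+h)^2$: the continuous function $\log\phi_*$ is midpoint
concave, hence concave. \qed

\section{Uniqueness}\label{sec:unique}

Let $\psi$ be as in Theorem~\ref{thm:unique}. Since $\Lambda$ lies below $K\psi^p$, we shall
find $\phi_*\preceq\psi$: the limit $\phi_*$ is the lowest solution.
The work is to exclude higher ones.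

For positive differentiable functions the relation $\preceq$ compares logarithmic derivatives:
$\phi_*\preceq\psi$ means $-(\log\psi)'\le-(\log\phi_*)'$ on $[0,\infty)$. So we work with
$W_\psi=-(\log\psi)'$ and $W_*=-(\log\phi_*)'$. In these variables the equation becomes a
fixed-point equation for a map that is monotone (Lemma~\ref{lem:mono}) and strictly
subhomogeneous along the ray through $W_*$ (Lemma~\ref{lem:subhom}). This suggests the
following argument: let $\sigma$ be the largest constant with $W_\psi\ge\sigma W_*$;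
if $\sigma<1$, apply the map to both sides and get strict inequality, contradicting the choice
of $\sigma$. On the noncompact half-line two points need care. We must know $\sigma>0$, which
requires matching growth rates at infinity (Lemma~\ref{lem:growth}); and strict inequality
improves the constant only on bounded intervals, so the gain must be propagated to infinity
(Lemma~\ref{lem:prop}).

\subsection{The equation for the logarithmic derivative}

\begin{lemma}\label{lem:reg}
Let $\psi$ be as in Theorem~\ref{thm:unique}. Then $\psi,\psi^p\in L^1$, and $\psi$ is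
positive and $C^2$, with $\psi(x+1)/\psi(x)\to0$ as $x\to\infty$. After multiplication by a
positive constant, $\int\psi=1$ and $a\psi=\Lambda*\psi^p$ with $a=\int\psi^p$.
\end{lemma}

\begin{proof}
For $x\ge0$ and $|y|\le1$ we have $\psi(x+1-y)\le\psi(x)$, so
\begin{equation}\label{eq:step}
\psi(x+1)\le c\,\psi(x)^p=[c\,\psi(x)^{p-1}]\,\psi(x).
\end{equation}
The bracket tends to $0$ because
$p>1$. Hence $\psi(x+1)\le\frac12\psi(x)$ for large $x$, so $\psi\in L^1$, and $\psi^p\in L^1$
as $\psi$ is bounded. If $\int\psi$ were $0$, then $\psi=0$ a.e., so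
$\psi=c\,\Lambda*\psi^p\equiv0$, which is excluded; so $\int\psi>0$. Replacing $\psi$ by
$\lambda\psi$ only changes $c$, so we may take
$\int\psi=1$; integrating the equation, $1=c\int\psi^p$, that is, $c=1/a$. Now
$\psi=c\,\Lambda*\psi^p$ is Lipschitz, so $\psi^p$ is continuous and $\psi\in C^2$ by
\eqref{eq:deriv}. Let $R=\sup\{x:\psi(x)>0\}$, which is positive by continuity. If $R$ were
finite, then $\psi^p>0$ on $(-R,R)$ and
$\Lambda*\psi^p>0$ on $(-R-1,R+1)$, a contradiction; so $\psi>0$, and \eqref{eq:step} gives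
$\psi(x+1)/\psi(x)\to0$.
\end{proof}

From now on $\int\psi=1$, and
\[
u=\psi^p,\qquad V_\psi=-\log\psi,\qquad W_\psi=V_\psi'=-\psi'/\psi .
\]
Then $W_\psi$ is $C^1$, odd, and nonnegative on $[0,\infty)$. The function $\phi_*$, with
$a=a_*$, is one of the functions $\psi$ considered; in this case write $V_*,W_*$. In addition
$V_*\ge0$, because $\phi_*\le1$, and $W_*$ is nondecreasing, because $\phi_*$ is log-concave.

Since $u'=-pW_\psi u$, differentiating $a\psi(x)=\int\Lambda(y)u(x-y)\,dy$ gives
\begin{equation}\label{eq:Wline}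
W_\psi(x)=p\int_{\mathbb R}W_\psi(z)\,\frac{\Lambda(x-z)u(z)}{a\psi(x)}\,dz ,
\end{equation}
$p$ times an average of $W_\psi$. As $W_\psi$ is odd and $u$ even, folding yields, for $x>0$,
\begin{equation}\label{eq:Wfold}
W_\psi(x)=p\int_0^\infty\eta_x(t)W_\psi(t)\,\frac{K(x,t)u(t)}{a\psi(x)}\,dt,\qquad
\eta_x(t)=\frac{\Lambda(x-t)-\Lambda(x+t)}{\Lambda(x-t)+\Lambda(x+t)}\quad(|x-t|<1),
\end{equation}
where $K(x,t)u(t)/(a\psi(x))$ is a probability density on $(0,\infty)$, positive exactly on
$\bigl((x-1)_+,x+1\bigr)$. We call this interval the \emph{window} at $x$; outside it the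
value of $\eta_x$ is irrelevant. The cancellation
factor $\eta_x$ is explicit: for $x>0$, $t\ge 0$, $|x-t|<1$,
\begin{equation}\label{eq:eta}
\eta_x(t)=\frac{\min(x,t)}{1-\max(x,t)}\ \text{ if }x+t<1,\qquad\eta_x(t)=1\ \text{ if }x+t\ge1 .
\end{equation}
As a function of $t$ the first expression is $t/(1-x)$ for $t\le x$ and $x/(1-t)$ for $t\ge x$,
and it tends to $1$ as $t\uparrow1-x$. So \emph{$\eta_x$ is continuous and nondecreasing in
$t$}, with $0\le\eta_x\le1$ and $\eta_x(t)>0$ for $t>0$.

\begin{lemma}\label{lem:growth}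
\begin{enumerate}
\item[(P1)] $W_\psi>0$ on $(0,\infty)$ and $W_\psi'(0)>0$.
\item[(P2)] $W_\psi(x)\ge p\inf_{[x-1,x+1]}W_\psi$ for $x\ge1$.
\item[(P3)] There is $c_1>0$ with $W_\psi(x)\ge c_1p^x$ for all large $x$.
\item[(P4)] $W_*(x+1)\ge pW_*(x)$ for $x\ge0$.
\item[(P5)] There is $C_1$ with $W_*(x)\le C_1p^x$ for $x\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) If $W_\psi(x_0)=0$ with $x_0>0$, then in \eqref{eq:Wfold} the nonnegative integrand must
vanish, so $W_\psi=0$ on the window at $x_0$. The zero set of $W_\psi$ in $(0,\infty)$ is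
thus open; it is also closed in $(0,\infty)$. If it were nonempty, $\psi$ would be constant,
contradicting $\psi\to0$, $\psi\not\equiv0$. So $\psi$ is strictly decreasing on $[0,\infty)$,
whence $a\psi''(0)=2(u(1)-u(0))<0$ by \eqref{eq:deriv}, and $W_\psi'(0)=-\psi''(0)/\psi(0)>0$
since $\psi'(0)=0$.

(P2) For $x\ge1$ the factor $\eta_x$ is identically $1$ on the window, so $W_\psi(x)$ is $p$
times an average of $W_\psi$ over $(x-1,x+1)$.

(P3) By Lemma~\ref{lem:reg} there is $R\ge1$ with $u(y+1)\le\frac12u(y)$ for $y\ge R$. For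
$x\ge R+1$, by \eqref{eq:deriv} and $\Lambda\le1$,
\[
-a\psi'(x)=\int_{x-1}^xu-\int_x^{x+1}u\ge\tfrac12\int_{x-1}^xu,\qquad
a\psi(x)\le\int_{x-1}^{x+1}u\le\tfrac32\int_{x-1}^xu ,
\]
so $W_\psi(x)\ge\frac13$. By (P2) and induction on $k$, $W_\psi\ge p^k/3$ on
$[R+1+k,\infty)$, hence $W_\psi(x)\ge\frac13p^{x-R-2}$ for $x\ge R+1$.

(P4) This is (P2) at $x+1$ together with the monotonicity of $W_*$.

(P5) We bound $\phi_*$ from below using only the part of the window nearest the origin. Let
$x\ge1$, $\theta\in(0,1)$. The points $z=x-\theta+y$ with $0<y<\theta$ satisfy $0\le z\le x$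
and $\Lambda(x+1-\theta-z)=\Lambda(1-y)=y$. Hence
\[
a_*\phi_*(x+1-\theta)\ge\int_0^\theta y\,\phi_*(x-\theta+y)^p\,dy\ge\tfrac{\theta^2}2\phi_*(x)^p .
\]
Since $\phi_*\le1$ gives $a_*\le\int\phi_*=1$, we obtain
$V_*(x+1-\theta)\le pV_*(x)+\log(2/\theta^2)$. Steps of length exactly $1$ ($\theta=0$) are
not allowed, so we let $\theta$ shrink: put $x_0=1$, $x_{n+1}=x_n+1-2^{-n-2}$. Then
$x_n\ge n+\frac12$ and $V_*(x_{n+1})\le pV_*(x_n)+(2n+5)\log2$, so
\[
V_*(x_n)\le Bp^n,\qquad B=V_*(1)+\log 2\sum_{n\ge0}p^{-n-1}(2n+5)<\infty .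
\]
Given $x\ge0$ let $n=\lceil x+1\rceil$. Then $x+1\le n\le x_n$ and $n\le x+2$. As $W_*$ is
nondecreasing and $V_*\ge0$ is nondecreasing on $[0,\infty)$,
$W_*(x)\le V_*(x+1)-V_*(x)\le V_*(x_n)\le Bp^{x+2}$.
\end{proof}

\subsection{A monotone and subhomogeneous map}

For $V:\mathbb R\to\mathbb R$ even and locally Lipschitz let
\[
\mathcal T[V]=-\bigl(\log(\Lambda*e^{-pV})\bigr)'\quad\text{on }[0,\infty).
\]
Adding a constant to $V$ does not change $\mathcal T[V]$, so $\mathcal T$ is really a map of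
$V'$. The equation $a\psi=\Lambda*e^{-pV_\psi}$ says $\mathcal T[V_\psi]=W_\psi$.

\begin{lemma}\label{lem:mono}
If $V_1'\ge V_2'$ a.e.\ on $(0,\infty)$, then $\mathcal T[V_1]\ge\mathcal T[V_2]$ on
$[0,\infty)$.
\end{lemma}

\begin{proof}
The quotient $e^{-pV_2}/e^{-pV_1}$ is nondecreasing on $[0,\infty)$, so
$e^{-pV_1}\preceq e^{-pV_2}$. By Lemma~\ref{lem:order}(i)
$\Lambda*e^{-pV_1}\preceq\Lambda*e^{-pV_2}$; take logarithmic derivatives.
\end{proof}

For $0<s\le1$ put $T_s=\mathcal T[sV_*]$. Then $T_1=W_*$, and $0\le T_s\le W_*$ on $[0,\infty)$ by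
Lemma~\ref{lem:mono} (compare $sV_*$ with $0$ and with $V_*$). Next we bound $T_s$ below. We
use that for a probability measure $\mu$ on an interval
\begin{equation}\label{eq:cheb}
\operatorname{Cov}_\mu(f,g)=\tfrac12\iint\bigl(f(t)-f(t')\bigr)\bigl(g(t)-g(t')\bigr)\,d\mu(t)\,d\mu(t'),
\end{equation}
which is nonnegative if $f$ and $g$ are both nondecreasing (Chebyshev's inequality).

\begin{lemma}\label{lem:subhom}
$T_s\ge sW_*$ on $[0,\infty)$ for all $s\in(0,1]$. Moreover, for every $\sigma\in(0,1)$ and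
$X>0$ there is $\varepsilon>0$ with $T_\sigma\ge(\sigma+\varepsilon)W_*$ on $[0,X]$.
\end{lemma}

\begin{proof}
At $x=0$ both $T_s$ and $W_*$ vanish; let $x>0$. As in \eqref{eq:Wline},
$T_s(x)/s=p\,\mathbb E_{x,s}[W_*]$, where the expectation is for the density in $z\in\mathbb R$
proportional to $\Lambda(x-z)e^{-spV_*(z)}$. Differentiating in $s$ and folding,
\[
\partial_s\Bigl(\frac{T_s(x)}s\Bigr)=-p^2\operatorname{Cov}_{x,s}(W_*,V_*)
=-p^2\,\gamma(x,s),\qquad
\gamma(x,s)=\overline{\operatorname{Cov}}_{x,s}(\eta_xW_*,V_*),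
\]
the last covariance being under the density on $(0,\infty)$ proportional to
$K(x,t)e^{-spV_*(t)}$. (Folding is where $W_*$ turns into $\eta_xW_*$: on $\mathbb R$ the even
function $V_*$ is not monotone, on the half-line it is.) Both $\eta_xW_*$ and $V_*$ are
nondecreasing in $t$ on the window, so $\gamma\ge0$. Hence $T_s/s$ is nonincreasing in $s$ and
$T_s/s\ge T_1=W_*$. Also
\begin{equation}\label{eq:gain}
\frac{T_\sigma(x)}\sigma-W_*(x)=p^2\int_\sigma^1\gamma(x,s)\,ds .
\end{equation}

For the second claim it suffices, by \eqref{eq:gain}, to bound $\gamma(x,s)$ below by a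
positive constant times $W_*(x)$ on
$(0,X]\times[\sigma,1]$; we may assume $X>\frac18$.

\emph{Away from $0$.} Let $x>0$. On the window at $x$, where the folded density is
positive, $V_*$ is strictly increasing by (P1), and $\eta_xW_*$ is continuous, nondecreasing
and not constant: if $x<1$ it tends to $0$ as $t\downarrow0$ and is positive for $t>0$; if
$x\ge1$ it
equals $W_*$, and $W_*(x+1)\ge pW_*(x)>W_*(x)$ by (P4) and (P1). So the integrand in
\eqref{eq:cheb} is nonnegative, and positive on a nonempty open set, and $\gamma(x,s)>0$. Since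
$\gamma(x,s)=\operatorname{Cov}_{x,s}(W_*,V_*)$ is continuous in $(x,s)$, it is bounded below
by a positive constant on $[\frac18,X]\times[\sigma,1]$, while $W_*$ is bounded there.

\emph{Near $0$.} Let $0<x\le\frac18$, $t\in A=[\frac14,\frac38]$, $t'\in B=[\frac12,\frac58]$.
Then $x<t,t'$ and $x+t,x+t'<1$, so by \eqref{eq:eta} $\eta_x(t)=\frac x{1-t}\le\frac85x$ and
$\eta_x(t')=\frac x{1-t'}\ge2x$. As $W_*(t')\ge W_*(t)\ge W_*(\frac14)$,
\[
\eta_x(t')W_*(t')-\eta_x(t)W_*(t)\ge\bigl(2-\tfrac85\bigr)x\,W_*(\tfrac14),\qquad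
V_*(t')-V_*(t)\ge V_*(\tfrac12)-V_*(\tfrac38)>0 .
\]
On $A\cup B$ the folded density is at least $\frac34e^{-pV_*(1)}$: there
$K(x,t)=2(1-t)\ge\frac34$ and $e^{-spV_*(t)}\ge e^{-pV_*(1)}$, while the normalizing integral
is at most $\int\Lambda=1$ because $V_*\ge0$. Restricting \eqref{eq:cheb} to
$(A\times B)\cup(B\times A)$ we get $\gamma(x,s)\ge\kappa x$ with $\kappa>0$ independent of
$x$ and $s$. Finally $W_*(x)\le Cx$ on $[0,\frac18]$, as $W_*\in C^1$ and $W_*(0)=0$.
\end{proof}

\subsection{Propagating the gain to infinity}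

Suppose $W_\psi\ge\sigma W_*$ everywhere and a better constant $\alpha$ is available on
$[0,Y]$. The next lemma extends the better constant by half a unit at a small cost. The cost
is small because the density $e^{-p\alpha V_*}$ decays so fast that the average defining
$\mathcal T$ at a point near $Y$ is dominated by the inner end of the window, where the better
constant is known.

\begin{lemma}\label{lem:prop}
Let $0<\sigma<1$ and $W_\psi\ge\sigma W_*$ on $[0,\infty)$. Let $Y\ge2$, $\sigma\le\alpha\le1$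
and $W_\psi\ge\alpha W_*$ on $[0,Y]$. Then on $[0,Y+\frac12]$
\[
W_\psi\ge\bigl(\alpha-(\alpha-\sigma)t_Y\bigr)W_*,\qquad
t_Y=\frac{96}\sigma\Bigl(1+\frac1{W_*(1)}\Bigr)e^{-p\sigma W_*(Y-\frac14)/4}.
\]
\end{lemma}

\begin{proof}
On $[0,Y]$ there is nothing to prove. Let $V^0$ be even with
\[
V^0=\alpha V_*\ \text{ on }[0,Y],\qquad V^0=\alpha V_*(Y)+\sigma\bigl(V_*-V_*(Y)\bigr)\ \text{ on }[Y,\infty),
\]
and $V^1=\alpha V_*$. Put $f^i=e^{-pV^i}$, $Z^i=\Lambda*f^i$ and $e=Z^0-Z^1$; since
$V^0\le V^1$, we have $e\ge0$. By hypothesis $W_\psi\ge(V^0)'$ a.e.\ on $(0,\infty)$, so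
Lemma~\ref{lem:mono} gives
$W_\psi=\mathcal T[V_\psi]\ge\mathcal T[V^0]=-(Z^0)'/Z^0$, while
$-(Z^1)'/Z^1=T_\alpha$. Using $0\le T_\alpha\le W_*$ we get, for $x\in[Y,Y+\frac12]$,
\begin{equation}\label{eq:loss}
T_\alpha-W_\psi\le T_\alpha+\frac{(Z^1)'+e'}{Z^1+e}=\frac{T_\alpha e+e'}{Z^1+e}\le\frac{W_*(x)\,e+|e'|}{Z^1}.
\end{equation}

\emph{Numerator.} For $z\ge Y$ let $\Delta=V_*(z)-V_*(Y)\ge0$. Since
$e^{-b}-e^{-b'}\le(b'-b)e^{-b}$ for $b\le b'$ and $ye^{-y}\le1$ for $y\ge0$, at the point $z$
\[
0\le f^0-f^1=e^{-p\alpha V_*(Y)}\bigl(e^{-p\sigma\Delta}-e^{-p\alpha\Delta}\bigr)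
\le e^{-p\alpha V_*(Y)}\,p(\alpha-\sigma)\Delta\,e^{-p\sigma\Delta}
\le\frac{\alpha-\sigma}\sigma\,e^{-p\alpha V_*(Y)} .
\]
In $[x-1,x+1]\subset(0,\infty)$ the difference $f^0-f^1$ vanishes off $[Y,x+1]$, an
interval of length at most $\frac32$. As $\Lambda\le1$ and $|\Lambda'|\le1$, both $e(x)$ and
$|e'(x)|$ are at most $\frac32\frac{\alpha-\sigma}\sigma e^{-p\alpha V_*(Y)}$.

\emph{Denominator.} For $z\in[x-\frac78,x-\frac34]$ we have $0<z\le Y-\frac14$ and
$\Lambda(x-z)\ge\frac18$. Hence $Z^1(x)\ge\frac1{64}e^{-p\alpha V_*(Y-\frac14)}$.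

By convexity of $V_*$, $V_*(Y)-V_*(Y-\frac14)\ge\frac14W_*(Y-\frac14)$. Inserting the bounds
in \eqref{eq:loss}, and using $\alpha\ge\sigma$ and
$W_*(x)+1\le\bigl(1+\frac1{W_*(1)}\bigr)W_*(x)$ (valid as $x\ge1$), we obtain
\[
T_\alpha-W_\psi\le64\cdot\tfrac32\cdot\frac{\alpha-\sigma}\sigma\bigl(W_*(x)+1\bigr)e^{-p\sigma W_*(Y-\frac14)/4}
\le(\alpha-\sigma)\,t_Y\,W_*(x) .
\]
Since $T_\alpha\ge\alpha W_*$ by Lemma~\ref{lem:subhom}, the claim follows.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:unique}}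

\emph{$\phi_*$ is the lowest solution.} By Lemma~\ref{lem:order}(ii),
$\phi_0=\Lambda\preceq K\psi^p=a\psi$. If $\phi_{m-1}\preceq\psi$, then
$K\phi_{m-1}^p\preceq K\psi^p=a\psi$ by Lemma~\ref{lem:order}(i), so $\phi_m\preceq\psi$. In
the limit $\phi_*\preceq\psi$, that is, $W_\psi\le W_*$ on $[0,\infty)$.

\emph{The best constant.} Let $\sigma=\inf_{x>0}W_\psi(x)/W_*(x)\le1$. Then $\sigma>0$: as
$x\to0$ the quotient tends to $W_\psi'(0)/W_*'(0)>0$ by (P1); on compact subsets of
$(0,\infty)$ it is continuous and positive by (P1); and for large $x$ it is at least $c_1/C_1$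
by (P3) and (P5). If $\sigma=1$, then $W_\psi=W_*$, and $\psi=\phi_*$ as both have integral
$1$. Suppose $0<\sigma<1$.

\emph{Gain on a bounded interval.} By (P4), $W_*(x)\ge W_*(1)p^{\lfloor x-1\rfloor}$ for
$x\ge1$, so $t_Y$ decays doubly exponentially, and we may fix $X\ge2$ with
\[
t_Y\le\tfrac12\ \text{ for }Y\ge X,\qquad\sum_{k\ge0}t_{X+k/2}<\infty .
\]
Since $W_\psi\ge\sigma W_*$, Lemma~\ref{lem:mono} gives
$W_\psi=\mathcal T[V_\psi]\ge\mathcal T[\sigma V_*]=T_\sigma$. By Lemma~\ref{lem:subhom} there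
is $\varepsilon>0$, which we may take with $\sigma+\varepsilon\le1$, such that
$W_\psi\ge(\sigma+\varepsilon)W_*$ on $[0,X]$.

\emph{Gain everywhere.} Start with $\alpha_0=\sigma+\varepsilon$ and apply
Lemma~\ref{lem:prop} successively with $Y=X+\frac k2$, $k=0,1,\dots$. This gives
\[
W_\psi\ge\alpha_kW_*\ \text{ on }\bigl[0,X+\tfrac k2\bigr],\qquad
\alpha_{k+1}-\sigma=(\alpha_k-\sigma)(1-t_{X+k/2}),
\]
with $\sigma\le\alpha_k\le1$ throughout. The $\alpha_k$ decrease to
$\alpha_\infty=\sigma+\varepsilon\prod_k(1-t_{X+k/2})>\sigma$, so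
$W_\psi\ge\alpha_\infty W_*$ on $(0,\infty)$. This
contradicts the definition of $\sigma$.

So $\psi$ is a multiple of $\phi_*$. Finally, $\lambda\phi_*$ with $\lambda>0$ solves
\eqref{eq:pulse} if and only if $\lambda=\lambda^pa_*$, that is, $\lambda=a_*^{-1/(p-1)}$.
\qed

\section{Global convergence and the sharp constant}\label{sec:global}

For a general initial function the iterates need not be monotone. Instead we use that the
iteration increases a quadratic form. Let $q=1+\frac1p=\frac{p+1}p$, so that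
$\frac1q+\frac1{p+1}=1$. The multiples of $\phi_*$ are, after raising to the power $p$, critical
points of $\int f\,\Lambda*f$ on spheres of $L^q$, and \eqref{eq:iter} is a power method for
this form. The form is positive semidefinite: $\Lambda=\chi*\chi$ with $\chi=1_{[-1/2,1/2]}$
even, so for $f,g\in L^1\cap L^\infty$
\begin{equation}\label{eq:cs}
\int f\,\Lambda*g=\int(\chi*f)(\chi*g).
\end{equation}

\subsection{Proof of Theorem~\ref{thm:global}}

As in Step 1 of Section~\ref{sec:conv}, all $\phi_m$ are bell-shaped. For $m\ge1$ the function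
$\phi_m$ is the convolution of $\Lambda$ with a probability density, so it is continuous with
$\phi_m\le1$ and
$\int\phi_m=1$; hence $0<\int\phi_m^p\le1$, and the iteration is well defined. For $m\ge1$ put
\[
v_m=\frac{\phi_m^p}{\|\phi_m^p\|_q},\qquad w_m=\Lambda*v_m,\qquad E_m=\int v_mw_m>0 .
\]
Then $\|v_m\|_q=1$ and $v_m\in L^1\cap L^\infty$. Since $\phi_{m+1}$ is proportional to $w_m$
and $pq=p+1$,
\begin{equation}\label{eq:vw}
\phi_{m+1}=\frac{w_m}{\int w_m},\qquad v_{m+1}=\frac{w_m^p}{\|w_m\|_{p+1}^p}.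
\end{equation}

\emph{Energy.} H\"older's inequality gives $E_m\le\|v_m\|_q\|w_m\|_{p+1}=\|w_m\|_{p+1}$. On
the other hand $\|w_m\|_{p+1}=\int v_{m+1}w_m=\int v_{m+1}\,\Lambda*v_m$ by \eqref{eq:vw}, and
\eqref{eq:cs} with the Cauchy--Schwarz inequality bounds this by $\sqrt{E_mE_{m+1}}$. So
\begin{equation}\label{eq:energy}
E_m\le\|w_m\|_{p+1}\le\sqrt{E_mE_{m+1}},\qquad\text{hence }E_m\le E_{m+1}.
\end{equation}
Young's inequality gives
\begin{equation}\label{eq:young}
\|\Lambda*f\|_{p+1}\le\|\Lambda\|_{(p+1)/2}\|f\|_q\le\|f\|_q ,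
\end{equation}
because $1+\frac1{p+1}=\frac2{p+1}+\frac1q$ and $\int\Lambda^{(p+1)/2}\le\int\Lambda=1$. So
$E_m\le1$, and $E_m\uparrow E_\infty$ for some $E_\infty>0$. By \eqref{eq:energy} also
$\|w_m\|_{p+1}\to E_\infty$, and $\|w_m\|_{p+1}\ge E_1$.

\emph{Compactness.} Since $v_m$ is bell-shaped with $\|v_m\|_q=1$, we have
$v_m(x)\le(2|x|)^{-1/q}$. For $|x|\ge1$ the average $w_m(x)$ is at most $v_m(|x|-1)$; so for
$|x|\ge2$, as $2(|x|-1)\ge|x|$,
\begin{equation}\label{eq:decay}
w_m(x)\le|x|^{-1/q}.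
\end{equation}
By H\"older $w_m\le\|\Lambda\|_{p+1}\le1$. Moreover $\Lambda(x-\cdot)-\Lambda(x'-\cdot)$ is
bounded by $|x-x'|$ and supported on a set of measure at most $4$, so, again by H\"older,
$|w_m(x)-w_m(x')|\le4|x-x'|$. By Arzel\`a--Ascoli and \eqref{eq:decay}, every subsequence has
a further subsequence $w_{m_j}\to w$ uniformly on $\mathbb R$.

\emph{Identifying the limit.} As $(p+1)/q=p>1$, \eqref{eq:decay} and $w_m\le1$ show that the
functions
$w_m^{p+1}$ are dominated by one integrable function. So $\|w\|_{p+1}=E_\infty$, and by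
\eqref{eq:vw} $v_{m_j+1}\to v:=w^p/E_\infty^p$ in $L^q$. By \eqref{eq:young},
$w_{m_j+1}=\Lambda*v_{m_j+1}\to\Lambda*v$ in $L^{p+1}$, so
\[
\|v\|_q=1,\qquad\int v\,\Lambda*v=\lim_jE_{m_j+1}=E_\infty,\qquad
\|\Lambda*v\|_{p+1}=\lim_j\|w_{m_j+1}\|_{p+1}=E_\infty .
\]
Thus equality holds in H\"older's inequality for $v$ and $\Lambda*v$. Hence $(\Lambda*v)^{p+1}$
is a multiple of $v^q$, and comparing norms, $\Lambda*v=E_\infty v^{1/p}$ a.e., hence
everywhere by continuity. So $\omega:=v^{1/p}=w/E_\infty$ is bell-shaped, not identically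
zero, vanishes at infinity, and satisfies $\Lambda*\omega^p=E_\infty\omega$ and
$\|\omega\|_{p+1}=1$. By Theorem~\ref{thm:unique},
\begin{equation}\label{eq:Estar}
\omega=\frac{\phi_*}N,\quad N=\|\phi_*\|_{p+1},\qquad E_\infty=a_*N^{1-p}=:E_* ,
\end{equation}
the value of $E_\infty$ coming from $a_*N^{-p}\phi_*=\Lambda*\omega^p=E_\infty\phi_*/N$. The
limit $w=E_*\phi_*/N$ does not depend on the subsequence, so the whole sequence $w_m\to w$
uniformly. Nor do $w$ and $E_*$ depend on $\phi_0$.

\emph{Convergence in $L^1$.} The bound \eqref{eq:decay} alone is not integrable, but the power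
$p$ improves it. By \eqref{eq:vw},
$w_{m+1}(x)\le v_{m+1}(|x|-1)\le E_1^{-p}\,w_m(|x|-1)^p$ for $|x|\ge1$. Starting from
\eqref{eq:decay} and iterating $k$ times, with $|x|-1\ge\frac12|x|$ for $|x|\ge2$, we get
\[
w_m(x)\le C_k|x|^{-p^k/q}\qquad(|x|\ge k+2,\ m\ge k+1).
\]
Choose $k$ with $p^k>q$. Dominated convergence gives $\int w_m\to\int w$ and $w_m\to w$ in
$L^1$. Therefore $\phi_{m+1}=w_m/\int w_m\to w/\int w=\phi_*$ uniformly and in $L^1$. \qed

\subsection{Proof of Theorem~\ref{thm:sharp}}

Let $r=a_*^{-1/(p-1)}\phi_*$, so $\Lambda*r^p=r$. Then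
$\|r\|_{p+1}^{-(p-1)}=a_*N^{-(p-1)}=E_*$, and $f=r^p$ gives equality:
$\int r^p\,\Lambda*r^p=\int r^{p+1}$, $\|r^p\|_q^2=\|r\|_{p+1}^{2p}$, and the quotient is
$\|r\|_{p+1}^{1-p}$. We prove the inequality first for bounded bell-shaped functions, by
running the iteration, and then in general by approximation and rearrangement.

Let $f$ be bell-shaped and compactly supported, and not a.e.\ zero. Run the iteration from
$\phi_0=f^{1/p}$, for which $\int\phi_0^p=\int f\in(0,\infty)$, and extend the definitions of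
$v_m,w_m,E_m$ to $m=0$, so $v_0=f/\|f\|_q$. The derivation of \eqref{eq:energy} holds for
$m=0$ as well, so $\int f\,\Lambda*f/\|f\|_q^2=E_0\le E_\infty=E_*$.

Next let $f\in L^q$ be nonnegative, even and nonincreasing on $(0,\infty)$, possibly unbounded
near $0$. The truncations $f_k=\min(f,k)1_{[-k,k]}$, with $f_k(0)$ redefined as
$\sup_{x\ne0}f_k(x)$, are bell-shaped and compactly supported, and $f_k\uparrow f$ a.e. The
inequality holds for each $f_k$ (trivially if $f_k=0$ a.e.), and monotone convergence gives it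
for $f$.

Finally, for general $f\in L^q$ let $f^\sharp$ be the symmetric decreasing
rearrangement of $|f|$, the even function, nonincreasing on $(0,\infty)$, with the same
distribution as $|f|$. Riesz's rearrangement inequality \cite[Thm.~3.7]{LL} and
$\Lambda^\sharp=\Lambda$ give
\[
\Big|\int f\,\Lambda*f\Big|\le\int|f|\,\Lambda*|f|\le\int f^\sharp\,\Lambda*f^\sharp
\le E_*\|f^\sharp\|_q^2=E_*\|f\|_q^2 .
\]
\qed

\section{No convergence for $0<p\le1$}

For $p\le1$ the power map does not narrow a bell-shaped density, while convolution with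
$\Lambda$ must widen it. The same order makes this precise, and no limit of mass one
can reconcile the two.

\begin{proof}[Proof of Theorem~\ref{thm:sub}]
Let $0<p\le1$ and suppose $\phi_m\to\phi_*$ uniformly with $\int\phi_*=1$. As before the
$\phi_m$ are continuous and compactly supported, bell-shaped (Step 1 of
Section~\ref{sec:conv} did not use $p>1$), bounded by $1$
and of integral $1$. So $\phi_*$ is continuous and bell-shaped, and $\phi_m\to\phi_*$ in $L^1$
by Scheff\'e's lemma: pointwise convergence of probability densities to a probability density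
implies $L^1$ convergence.

\emph{The limit equation.} Let $a_m=\int\phi_m^p$ and $\psi_m=\phi_m^p/a_m$, so
$\phi_{m+1}=\Lambda*\psi_m$. Since $0\le\phi_m\le1$ and $p\le1$, $a_m\ge\int\phi_m=1$.
Convolution with $\Lambda$ moves mass by at most $1$, so
$\int_{|x|>R+1}\psi_m\le\int_{|x|>R}\phi_{m+1}$. The right side is small for large $R$,
uniformly in $m$, because $(\phi_m)$ converges in $L^1$; so the $\psi_m$ are tight. Choose $R$
with
$\int_{|x|\le R}\psi_m\ge\frac12$ for all $m$; then
$a_m\le2\int_{|x|\le R}\phi_m^p\le4R$. Along a subsequence $a_m\to a\ge1$, and since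
$t\mapsto t^p$ is uniformly continuous on $[0,1]$,
$\psi_m\to\psi:=\phi_*^p/a$ uniformly. By tightness $\int\psi=1$, and passing to the limit in
$\phi_{m+1}=\Lambda*\psi_m$ along the subsequence gives $\phi_*=\Lambda*\psi$.

\emph{Two opposite inequalities.} Let $Y$ have density $\psi$, let $U$ be independent of $Y$
with density $\Lambda$, and let $X=Y+U$, which has density $\phi_*$. Since $p\le1$ and
$\phi_*$ is nonincreasing on $[0,\infty)$, we have $\phi_*\preceq\phi_*^p$: for $0\le x<x'$ the
inequality $\phi_*(x')\phi_*(x)^p\le\phi_*(x)\phi_*(x')^p$ is trivial if $\phi_*(x')=0$, and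
otherwise says $\phi_*(x')^{1-p}\le\phi_*(x)^{1-p}$. By Lemma~\ref{lem:order}(iii),
$P(|X|\le R)\ge P(|Y|\le R)$ for all $R>0$. On the other hand, for $R\ge1$ and $0<u<1$, as
$\psi$ is even and nonincreasing on $[0,\infty)$,
\[
P(|Y|\le R)-P(|Y\pm u|\le R)=\int_{R-u}^R\psi-\int_R^{R+u}\psi\ge0 ,
\]
and averaging over $U$ gives $P(|X|\le R)\le P(|Y|\le R)$.

\emph{Conclusion.} So equality holds for every $R\ge1$. Since $\Lambda>0$ on $(-1,1)$ and the
displayed difference is nonnegative and continuous in $u$, it vanishes for all $u\in(0,1)$. As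
$\psi\ge\psi(R)$ on $(R-u,R)$ and $\psi\le\psi(R)$ on $(R,R+u)$, and $\psi$ is continuous,
this forces
$\psi=\psi(R)$ on $(R-1,R+1)$. These intervals, $R\ge1$, overlap and cover $(0,\infty)$, so
$\psi$ is constant on $(0,\infty)$, contradicting $\int\psi=1$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{beads} \emph{On The Solitary Wave Pulse In A Chain Of Beads},
\url{https://www.ams.org/journals/proc/2005-133-06/S0002-9939-05-07851-2/S0002-9939-05-07851-2.pdf}.
\bibitem{LL} Lieb--Loss, \emph{Analysis}.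
\end{thebibliography}

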